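
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Convex domains with small Robin spectral gap}


\begin{abstract}
For a convex domain of diameter $d$, the gap between the first two eigenvalues of the Laplacian is at least $\pi^2/d^2$ under Neumann and under Dirichlet boundary conditions. We show that this bound does not persist for the Robin condition $\partial u/\partial n+\alpha u=0$ with $0<\alpha<\infty$. In every dimension $n\ge 3$, for every $\alpha>0$ and every $D>0$, there are convex polytopes of diameter $D$ whose Robin gap is arbitrarily small. The examples are thin boxes with one long edge shaved off, more deeply towards the ends: shaving a corner of a square lowers the ratio of perimeter to area, and this turns the thin box into a double well. In dimension one the bound $\pi^2/d^2$ is true and sharp, and in every dimension it holds when the first Robin eigenfunction is log-concave.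 The case $n=2$ is left open here.
\end{abstract}


\section{The question and the results}

Let $\Omega\subset\mathbb R^n$ be a bounded convex domain of diameter $d$, let $\partial/\partial n$ be the outward normal derivative, and fix $\alpha>0$. The Robin eigenvalue problem
\begin{equation}\label{eq:robin}
\Delta u+\lambda u=0\ \text{ in }\Omega,\qquad \frac{\partial u}{\partial n}+\alpha u=0\ \text{ on }\partial\Omega,
\end{equation}
has eigenvalues $0<\lambda_1(\Omega;\alpha)<\lambda_2(\Omega;\alpha)\le\lambda_3(\Omega;\alpha)\le\cdots$. We study the gap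
\[
\Gamma(\Omega;\alpha)=\lambda_2(\Omega;\alpha)-\lambda_1(\Omega;\alpha).
\]
In the heat flow with boundary condition \eqref{eq:robin}, it governs the rate at which the shape of a solution relaxes to that of the first eigenfunction.

The parameter $\alpha$ interpolates between two classical problems. As $\alpha\to0$, $\Gamma(\Omega;\alpha)$ tends to the first nonzero Neumann eigenvalue $\mu_2$; as $\alpha\to\infty$, it tends to the gap between the first two Dirichlet eigenvalues. For convex $\Omega$ both limits are at least $\pi^2/d^2$; the Neumann bound $\mu_2\ge\pi^2/d^2$ is the Payne--Weinberger inequality, which we shall use. The following question, whether the bound holds in between, comes from \cite{SG}: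
\begin{quote}
\emph{Is $\lambda_2(\Omega;\alpha)-\lambda_1(\Omega;\alpha)\ge\pi^2/d^2$ for every bounded convex domain $\Omega\subset\mathbb R^n$ and every $\alpha>0$?}
\end{quote}
The simplest case suggests that it does. On an interval of length $d$ the gap increases strictly with $\alpha$, from $\pi^2/d^2$ to $3\pi^2/d^2$ (Theorem~\ref{thm:positive}(a)), and boxes inherit the lower bound. Nevertheless the answer is no.

\begin{theorem}\label{thm:main}
For $0<\eta\le\frac18$ let $\Omega_\eta\subset\mathbb R^3$ be the convex polytope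
\[
\Omega_\eta=\Big\{(x,y,z):\ |x|<1,\ 0<y<\eta,\ 0<z<\eta,\ y+z<\eta\Big(2-\frac{|x|}8\Big)\Big\},
\]
and for $\alpha>0$ put
\[
\rho=\rho(\eta,\alpha)=\Big(\frac18+\frac4\alpha\Big)\eta^{1/3}+4\eta^{2/3}+33\,\alpha\eta+\frac{\eta^2}{64}.
\]
If $\rho<\frac1{200}$, then
\[
\Gamma(\Omega_\eta;\alpha)\le\frac{4\rho}{\frac1{200}-\rho}.
\]
\end{theorem}

\begin{corollary}\label{cor:explicit}
For $\eta=10^{-12}$ and $\alpha=1$ we have $\Gamma(\Omega_\eta;1)<0.4$, while $\pi^2/d^2>2.4$.
\end{corollary}

\begin{proof}
Here $\rho\le4.125\cdot10^{-4}+4\cdot10^{-8}+10^{-10}<4.13\cdot10^{-4}$, so Theorem~\ref{thm:main} bounds the gap by $4\cdot4.13\cdot10^{-4}/(4.587\cdot10^{-3})<0.4$. Since $\Omega_\eta$ lies in the box $(-1,1)\times(0,\eta)^2$, its diameter satisfies $d^2\le4+2\eta^2$, and so $\pi^2/d^2>2.4$.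
\end{proof}

For each fixed $\alpha$ we have $\rho(\eta,\alpha)\to0$ as $\eta\to0$. Taking products with small cubes and scaling, we reach all dimensions $n\ge3$ and all diameters.

\begin{theorem}\label{thm:strong}
Let $n\ge3$. For all $\alpha>0$, $D>0$ and $\kappa>0$ there is a bounded convex polytope $\Omega\subset\mathbb R^n$ of diameter exactly $D$ with $\Gamma(\Omega;\alpha)<\kappa$. Consequently, for each prescribed value of $\alpha d\in(0,\infty)$, the best constant $c$ in the inequality $\lambda_2(\alpha)-\lambda_1(\alpha)\ge c/d^2$ over convex domains of $\mathbb R^n$ is $c=0$.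
\end{theorem}

In the other direction the following holds.

\begin{theorem}\label{thm:positive}
\begin{enumerate}
\item[(a)] If $\Omega$ is an interval of length $d$, then $\pi^2/d^2<\Gamma(\Omega;\alpha)<3\pi^2/d^2$ for all $\alpha>0$. The gap is strictly increasing in $\alpha$, and both constants are sharp. For boxes $\Omega\subset\mathbb R^n$ of diameter $d$, in every dimension, $\Gamma(\Omega;\alpha)>\pi^2/d^2$.
\item[(b)] Let $\Omega\subset\mathbb R^n$ be a bounded convex domain of diameter $d$, for any $n$. If its first Robin eigenfunction, chosen positive, is log-concave, then $\Gamma(\Omega;\alpha)\ge\pi^2/d^2$.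
\end{enumerate}
\end{theorem}

So the inequality is true for $n=1$, and for every $n\ge3$ and every $\alpha>0$ it fails on suitable convex domains. We do not settle $n=2$; Section~\ref{sec:idea} explains why the present mechanism is not available there.

\subsection*{Conventions}
Bounded convex domains are Lipschitz, so traces of $H^1$ functions are defined. Eigenvalues are understood weakly, through the form
\[
Q_\alpha(u,\varphi)=\int_\Omega\nabla u\cdot\nabla\varphi+\alpha\int_{\partial\Omega}u\varphi\,dS,\qquad Q_\alpha(u)=Q_\alpha(u,u),\qquad u,\varphi\in H^1(\Omega).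
\]
Thus $u\ne0$ is an eigenfunction for $\lambda$ when $Q_\alpha(u,\varphi)=\lambda\int_\Omega u\varphi$ for all $\varphi\in H^1(\Omega)$, and $\lambda_j$ are the min--max values of $Q_\alpha(u)/\int_\Omega u^2$. In particular, if $u_1$ is the first eigenfunction,
\begin{equation}\label{eq:minmax}
\lambda_1=\min_{u\ne0}\frac{Q_\alpha(u)}{\int_\Omega u^2},\qquad
\lambda_2=\min_{u\ne0,\ \int uu_1=0}\frac{Q_\alpha(u)}{\int_\Omega u^2}.
\end{equation}
The eigenvalue $\lambda_1$ is simple, and $u_1$ has one sign. For $n=1$ the boundary integral is the sum over the two endpoints.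

\section{The idea: a thin box that is a double well}\label{sec:idea}

\subsection{The effective potential of a thin domain}
Let $K\subset\mathbb R^2$ be convex, with perimeter $P$ and area $A$. The constant trial function on $\eta K$ gives
\[
\lambda_1(\eta K;\alpha)\le\alpha\,\frac{\eta P}{\eta^2A}=\frac\alpha\eta\cdot\frac PA ,
\]
and for $\alpha\eta$ small this should be nearly an equality, because it is then expensive for a function on $\eta K$ to deviate from a constant. Now consider a thin domain whose slice at $x\in(-1,1)$ is $\eta K(x)$. Its low eigenfunctions should look like functions $f(x)$ governed, to leading order, by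
\begin{equation}\label{eq:effective}
-f''+\frac\alpha\eta\,p(x)f=\lambda f,\qquad p(x)=\frac{\text{perimeter of }K(x)}{\text{area of }K(x)} .
\end{equation}
As $\eta\to0$ the potential becomes very strong. If $p$ has two symmetric wells separated by a barrier, then the first eigenfunction splits into two halves that barely communicate, and the gap is tiny. The question is whether convexity permits two wells.

For $n=2$ it does not: the slices are intervals, whose boundary consists of two points, so $p=2/h$ with $h$ the length; convexity of the domain makes $h$ concave, hence $2/h$ is convex and has no barrier. For $n=3$ there is more room. Cut a corner off the unit square along a line at $45^\circ$, removing a triangle with legs $s$. The perimeter drops by $(2-\sqrt2)s$, which is linear in $s$; the area drops only by $s^2/2$. Hence \emph{a small cut lowers perimeter/area}: for $s=\frac18$ the ratio is $3.957\ldots$ instead of $4$. In $\Omega_\eta$ (Figure~\ref{fig:domain}) an edge of the box is cut to a depth proportional to $|x|$. Since $|x|$ is a convex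 function, the domain is convex, and since the cut is deepest at the ends, $p$ has its wells there and its barrier at $x=0$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x={(2.6cm,0cm)},y={(-0.7cm,-0.6cm)},z={(0cm,1.5cm)}]
\fill[gray!45] (0,1,1)--(1,1,.5)--(1,.5,1)--cycle;
\fill[gray!45] (0,1,1)--(-1,1,.5)--(-1,.5,1)--cycle;
\draw (-1,1,0)--(1,1,0)--(1,1,.5)--(0,1,1)--(-1,1,.5)--cycle;
\draw (-1,0,1)--(1,0,1)--(1,.5,1)--(0,1,1)--(-1,.5,1)--cycle;
\draw (1,1,.5)--(1,.5,1);
\draw (-1,1,.5)--(-1,.5,1);
\draw (1,1,0)--(1,0,0)--(1,0,1);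
\draw[dashed] (-1,1,0)--(-1,0,0)--(1,0,0);
\draw[dashed] (-1,0,0)--(-1,0,1);
\node[below] at (-1,1,0) {\small $x=-1$};
\node[below] at (0,1,0) {\small $x=0$};
\node[below] at (1,1,0) {\small $x=1$};
\end{tikzpicture}
\caption{The polytope $\Omega_\eta$, with the two directions of width $\eta$ stretched and the depth of the cut exaggerated. The two shaded triangles replace the long edge $y=z=\eta$; they meet at the midpoint of that edge. The slice at $x=0$ is a full square, and the slices become more deeply cut towards both ends.}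
\label{fig:domain}
\end{figure}

\subsection{From a trial function to a small gap}
The gap is estimated by multiplying the first eigenfunction by a cutoff.

\begin{lemma}\label{lem:gap}
Let $v$ be a bounded Lipschitz function on $\Omega$ with $\int_\Omega vu_1^2=0$ and $vu_1\ne0$. Then
\[
\lambda_2-\lambda_1\le\frac{\int_\Omega|\nabla v|^2u_1^2}{\int_\Omega v^2u_1^2}.
\]
\end{lemma}

\begin{proof}
The functions $vu_1$ and $v^2u_1$ are in $H^1(\Omega)$. Expanding, $|\nabla(vu_1)|^2=|\nabla v|^2u_1^2+\nabla u_1\cdot\nabla(v^2u_1)$, so the weak equation for $u_1$ with test function $v^2u_1$ gives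
\[
Q_\alpha(vu_1)=\int_\Omega|\nabla v|^2u_1^2+Q_\alpha(u_1,v^2u_1)=\int_\Omega|\nabla v|^2u_1^2+\lambda_1\int_\Omega v^2u_1^2 .
\]
Since $vu_1$ is orthogonal to $u_1$, we may use it in \eqref{eq:minmax}.
\end{proof}

The boundary term matters here only in that $(vu_1)^2=u_1\cdot v^2u_1$; a potential term $\int Vu^2$ could replace it.

\subsection{The one-dimensional model by hand}\label{sec:model}
Here is the whole argument for the simplest potential of the required shape. For $\Lambda>0$ let $e_1<e_2$ be the first two eigenvalues of the form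
\[
q(f)=\int_{-1}^1f'^2\,dx-\Lambda\int_{-1}^1|x|f^2\,dx,\qquad f\in H^1(-1,1),
\]
and let $f_1$ be the first eigenfunction, which is even and has one sign, with $\int f_1^2=1$.

\emph{Upper bound for $e_1$.} The function $\chi=(|x|-1+\ell)_+$, $0<\ell\le1$, lives where $|x|\ge1-\ell$, and $\int\chi'^2/\int\chi^2=2\ell/(2\ell^3/3)=3/\ell^2$. So $e_1\le-\Lambda(1-\ell)+3/\ell^2$. When $\Lambda\ge1$, the choice $\ell=\Lambda^{-1/3}$ balances the two errors: $e_1\le-\Lambda+4\Lambda^{2/3}$.

\emph{Concentration.} Let $M_{\rm in}=\int_{|x|<1/2}f_1^2$ and $M_{\rm out}=1-M_{\rm in}$. Dropping $f_1'^2$,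
\[
e_1\ge-\frac\Lambda2M_{\rm in}-\Lambda M_{\rm out}=-\Lambda+\frac\Lambda2M_{\rm in}.
\]
Comparing, $M_{\rm in}\le8\Lambda^{-1/3}$.

\emph{The gap.} The function $v(x)=\max(-1,\min(1,2x))$ is odd, so $\int vf_1^2=0$; moreover $v'^2=4$ for $|x|<\frac12$, $v'=0$ for $|x|>\frac12$, and $v^2=1$ for $|x|\ge\frac12$. As in Lemma~\ref{lem:gap}, for $\Lambda>512$,
\[
e_2-e_1\le\frac{4M_{\rm in}}{M_{\rm out}}\le\frac{32\Lambda^{-1/3}}{1-8\Lambda^{-1/3}}\longrightarrow0\qquad(\Lambda\to\infty).
\]

The proof of Theorem~\ref{thm:main} has the same three steps, with $\Lambda$ of order $\alpha/\eta$. What has to be added is a rigorous form of the effective potential. Since the concentration step only uses a \emph{lower} bound for the form, a lower bound for the first eigenvalue of each slice suffices (Lemma~\ref{lem:slice}).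

\subsection{The range of parameters}\label{sec:range}
The barrier in \eqref{eq:effective} has height of order $\alpha/\eta$, which must be large, so we need $\alpha\gg\eta$. The reduction to slices needs $\alpha\eta\ll1$. In $\rho$ these two requirements appear as smallness of $\frac4\alpha\eta^{1/3}$ (a stronger form of the first one) and of $33\alpha\eta$. They explain why there is no conflict with the limits $\alpha\to0$ and $\alpha\to\infty$: for a fixed $\Omega_\eta$ the theorem speaks only about intermediate $\alpha$, while for fixed $\alpha$ one may choose $\eta$ as small as needed.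

\section{The cross-sections}

The polytope $\Omega_\eta$ is convex, since $y+z<\eta(2-|x|/8)$ means that both $y+z+\eta x/8<2\eta$ and $y+z-\eta x/8<2\eta$. Its slice at $x$ is $\eta K_s$ with $s=|x|/8\in[0,\frac18)$, where
\[
K_s=\{(y,z)\in(0,1)^2:\ y+z<2-s\},\qquad 0\le s\le\tfrac18 .
\]
Put $k=2-\sqrt2$. The perimeter, the area and their ratio are
\[
P(s)=4-ks,\qquad A(s)=1-\frac{s^2}2,\qquad p(s)=\frac{P(s)}{A(s)} .
\]
Note that $\frac{127}{128}=A(\frac18)\le A(s)\le1$ for $0\le s\le\frac18$.

\begin{lemma}\label{lem:p}
On $[0,\frac18]$ we have $-1\le p'(s)\le-0.09$. In particular $p\le p(0)=4$, and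
\[
\theta:=p\big(\tfrac1{16}\big)-p\big(\tfrac18\big)>\frac1{200}.
\]
\end{lemma}

\begin{proof}
We have $p'=(P'A-PA')/A^2=N/A^2$ with
\[
N(s)=-k\Big(1-\frac{s^2}2\Big)+(4-ks)s=-k+4s-\frac k2s^2 .
\]
Since $N'(s)=4-ks>0$, on $[0,\frac18]$
\[
-k\le N(s)\le N\big(\tfrac18\big)=\tfrac12-\tfrac{129}{128}k<-0.09,
\]
because $k>0.5857$. As $N<0$ and $A\le1$, we get $p'\le N\le-0.09$; as $A\ge\frac{127}{128}$, we get $p'\ge-k(\frac{128}{127})^2\ge-1$. Finally $\theta\ge\frac{0.09}{16}>\frac1{200}$.
\end{proof}

The depth of the cut must be limited: $N$ changes sign between $\frac18$ and $0.15$, and beyond its zero a deeper cut raises $p$ again.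

\begin{lemma}\label{lem:slice}
Let $0\le s\le\frac18$, $K=K_s$ and $0<\tau\le\frac12$. For all $w\in H^1(K)$,
\begin{equation}\label{eq:slice}
\int_K|\nabla w|^2+\tau\int_{\partial K}w^2\ \ge\ \big(\tau p(s)-33\tau^2\big)\int_Kw^2 .
\end{equation}
Consequently, if $0<\alpha\eta\le\frac12$, then for all $w\in H^1(\eta K_s)$,
\begin{equation}\label{eq:slice-scaled}
\int_{\eta K_s}|\nabla w|^2+\alpha\int_{\partial(\eta K_s)}w^2\ \ge\ \Big(\frac\alpha\eta\,p(s)-33\alpha^2\Big)\int_{\eta K_s}w^2 .
\end{equation}
\end{lemma}

Together with the constant trial function, \eqref{eq:slice} says that $\tau p-33\tau^2\le\lambda_1(K;\tau)\le\tau p$. To prove it we split $w$ into its mean and a remainder: the mean produces exactly $\tau p$, the remainder is controlled by its gradient, and the cross term, which lives on the boundary, must be shown to be small.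

\begin{proof}
Let $\|\cdot\|$ be the norm of $L^2(K)$, and write $w=\bar w+r$ with $\bar w$ the mean of $w$ over $K$. As $K$ is convex with diameter at most $\sqrt2$, the Payne--Weinberger inequality gives
\begin{equation}\label{eq:PW}
\|r\|\le\frac{\sqrt2}\pi\|\nabla r\| .
\end{equation}

\emph{The boundary integral of $r$.} Let $Y$ be the position vector relative to the point $(\frac12,\frac12)$. The distances from this point to the lines containing the sides of $K$ are $\frac12$ and, for the cut (present when $s>0$), $\frac{1-s}{\sqrt2}>\frac12$. Hence $Y\cdot n\ge\frac12$ on $\partial K$. Moreover $|Y|\le\frac{\sqrt2}2$ on $K$ and $\operatorname{div}Y=2$. By the divergence theorem applied to $|r|Y$, and by Cauchy--Schwarz with $A\le1$,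
\[
\frac12\int_{\partial K}|r|\le\int_{\partial K}|r|\,Y\cdot n=\int_K\big(2|r|+Y\cdot\nabla|r|\big)\le2\|r\|+\frac{\sqrt2}2\|\nabla r\| .
\]
With \eqref{eq:PW}, $\int_{\partial K}|r|\le\big(\frac{4\sqrt2}\pi+\sqrt2\big)\|\nabla r\|\le4\|\nabla r\|$.

\emph{Conclusion.} Expanding the square and dropping $\int_{\partial K}r^2\ge0$,
\[
\int_{\partial K}w^2\ge P\bar w^2-2|\bar w|\int_{\partial K}|r|\ge P\bar w^2-8|\bar w|\,\|\nabla r\| .
\]
Since $8\tau|\bar w|\,\|\nabla r\|\le\frac12\|\nabla r\|^2+32\tau^2\bar w^2$, it follows that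
\[
\int_K|\nabla w|^2+\tau\int_{\partial K}w^2\ge\frac12\|\nabla r\|^2+(\tau P-32\tau^2)\bar w^2 .
\]
By \eqref{eq:PW}, $\frac12\|\nabla r\|^2\ge\frac{\pi^2}4\|r\|^2\ge2\|r\|^2\ge\tau p\,\|r\|^2$, where the last step uses $\tau p\le4\tau\le2$; this is where $\tau\le\frac12$ is needed. Further, $(\tau P-32\tau^2)\bar w^2=(\tau p-\frac{32}A\tau^2)A\bar w^2$, and $\frac{32}A\le33$. Since $\int_Kw^2=A\bar w^2+\|r\|^2$, adding the two bounds gives \eqref{eq:slice}.

\emph{Scaling.} For $w\in H^1(\eta K_s)$ put $W(\xi)=w(\eta\xi)$. In two dimensions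
\[
\int_{\eta K_s}|\nabla w|^2=\int_{K_s}|\nabla W|^2,\qquad \int_{\partial(\eta K_s)}w^2=\eta\int_{\partial K_s}W^2,\qquad \int_{\eta K_s}w^2=\eta^2\int_{K_s}W^2 ,
\]
so \eqref{eq:slice} with $\tau=\alpha\eta$ is \eqref{eq:slice-scaled}.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}

Let $0<\eta\le\frac18$ and $\rho<\frac1{200}$. Then $33\alpha\eta<\frac1{200}$, so $\alpha\eta\le\frac12$ and Lemma~\ref{lem:slice} applies to all slices. The \emph{lateral faces} of $\Omega_\eta$ are all its faces except the two end faces in $x=\pm1$. Let $dS$ be the surface element and $d\ell_x$ the arclength along the boundary of the slice at $x$. On the faces in $y\in\{0,\eta\}$ and $z\in\{0,\eta\}$ we have $dS=dx\,d\ell_x$. On the two cut faces the normal is proportional to $(\pm\frac\eta8,1,1)$, so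
\[
dS=\sqrt{\frac{2+\eta^2/64}2}\;dx\,d\ell_x=\sqrt{1+\frac{\eta^2}{128}}\;dx\,d\ell_x .
\]
Hence, on all lateral faces,
\begin{equation}\label{eq:dS}
dx\,d\ell_x\le dS\le\Big(1+\frac{\eta^2}{256}\Big)dx\,d\ell_x .
\end{equation}

\subsection{Lower bound for the form}
For $u\in H^1(\Omega_\eta)$ let $m_u(x)$ be the integral of $u^2$ over the slice at $x$. We claim
\begin{equation}\label{eq:lower}
Q_\alpha(u)\ \ge\ \int_{-1}^1\Big(\frac\alpha\eta\,p\big(\tfrac{|x|}8\big)-33\alpha^2\Big)m_u(x)\,dx .
\end{equation}
If $u\in C^\infty(\overline{\Omega_\eta})$, drop the nonnegative contributions of the end faces and of $|\partial_xu|^2$, use the left inequality in \eqref{eq:dS}, and apply \eqref{eq:slice-scaled} in each slice. Both sides of \eqref{eq:lower} are continuous on $H^1(\Omega_\eta)$, by continuity of the trace, and $C^\infty(\overline{\Omega_\eta})$ is dense there. So \eqref{eq:lower} holds in general.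

\subsection{Upper bound for the first eigenvalue}
As in Section~\ref{sec:model}, take $\chi(x)=(|x|-1+\ell)_+$ with $\ell=\eta^{1/3}\le\frac12$. Slice areas lie between $\eta^2A(\frac18)=\frac{127}{128}\eta^2$ and $\eta^2$, so
\begin{equation}\label{eq:chi-norm}
\int_{\Omega_\eta}\chi^2\ge\eta^2A\big(\tfrac18\big)\cdot\frac{2\ell^3}3 .
\end{equation}
We compare each part of $Q_\alpha(\chi)$ with $\int_{\Omega_\eta}\chi^2$.
\begin{itemize}
\item \emph{Gradient.} $\int|\nabla\chi|^2\le2\ell\eta^2$, so the quotient is at most $3\cdot\frac{128}{127}\,\ell^{-2}\le4/\ell^2$.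
\item \emph{End faces.} They contribute $2\alpha\ell^2\eta^2A(\frac18)$, and by \eqref{eq:chi-norm} the quotient is at most $3\alpha/\ell\le4\alpha/\ell$.
\item \emph{Lateral faces.} By the right inequality in \eqref{eq:dS} they contribute at most
\[
\Big(1+\frac{\eta^2}{256}\Big)\int_{-1}^1\alpha\eta\,P\big(\tfrac{|x|}8\big)\chi^2\,dx,
\qquad\text{against}\qquad \int_{\Omega_\eta}\chi^2=\int_{-1}^1\eta^2A\big(\tfrac{|x|}8\big)\chi^2\,dx .
\]
On the support of $\chi$ we have $p(|x|/8)\le p(\frac{1-\ell}8)\le p(\frac18)+\frac\ell8$, as $p$ decreases with $|p'|\le1$. Using also $p\le4$ in the term with $\frac{\eta^2}{256}$, the quotient is at most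
\[
\frac\alpha\eta\Big(p\big(\tfrac18\big)+\frac\ell8\Big)+\frac{\alpha\eta}{64}.
\]
\end{itemize}
Altogether,
\begin{equation}\label{eq:E}
\lambda_1\le E:=\frac\alpha\eta\,p\big(\tfrac18\big)+\frac{\alpha\ell}{8\eta}+\frac{\alpha\eta}{64}+\frac4{\ell^2}+\frac{4\alpha}\ell .
\end{equation}
For fixed $\alpha$, all terms after the first are small compared with the barrier height $\frac\alpha\eta\theta$ when $\eta$ is small. The exponent $\frac13$ in $\ell$ balances $\frac{\alpha\ell}\eta$ against $\frac1{\ell^2}$. Quantitatively, by the choice $\ell=\eta^{1/3}$,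
\begin{equation}\label{eq:rho}
\frac\eta\alpha\Big(E-\frac\alpha\eta\,p\big(\tfrac18\big)+33\alpha^2\Big)=\frac\ell8+\frac{\eta^2}{64}+\frac{4\eta}{\alpha\ell^2}+\frac{4\eta}\ell+33\alpha\eta=\rho .
\end{equation}

\subsection{Concentration near the ends}
Let $u_1$ be the first eigenfunction, $m=m_{u_1}$, and
\[
M_{\rm in}=\int_{|x|<1/2}m\,dx,\qquad M_{\rm out}=\int_{1/2\le|x|<1}m\,dx .
\]
Since $p$ is decreasing, $p(|x|/8)\ge p(\frac1{16})$ for $|x|<\frac12$, and $p(|x|/8)\ge p(\frac18)$ everywhere. So \eqref{eq:lower} with $u=u_1$ and \eqref{eq:E} give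
\[
\frac\alpha\eta\Big(p\big(\tfrac1{16}\big)M_{\rm in}+p\big(\tfrac18\big)M_{\rm out}\Big)-33\alpha^2(M_{\rm in}+M_{\rm out})\le\lambda_1(M_{\rm in}+M_{\rm out})\le E\,(M_{\rm in}+M_{\rm out}).
\]
Multiply by $\eta/\alpha$, subtract $p(\frac18)(M_{\rm in}+M_{\rm out})$ and use \eqref{eq:rho}: the result is $\theta M_{\rm in}\le\rho\,(M_{\rm in}+M_{\rm out})$, that is, $(\theta-\rho)M_{\rm in}\le\rho M_{\rm out}$. As $\theta>\frac1{200}>\rho$,
\begin{equation}\label{eq:conc}
M_{\rm in}\le\frac{\rho}{\frac1{200}-\rho}\,M_{\rm out}.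
\end{equation}
In particular $M_{\rm out}>0$, since $M_{\rm in}+M_{\rm out}>0$.

\subsection{The gap}
The domain $\Omega_\eta$ is symmetric under $x\mapsto-x$. As $\lambda_1$ is simple, the reflection maps $u_1$ to a multiple of itself, hence to $\pm u_1$, and the sign is $+$ because $u_1$ has one sign. So $u_1$ is even in $x$. The function $v(x)=\max(-1,\min(1,2x))$ is odd, bounded and Lipschitz; hence $\int vu_1^2=0$. Also $|\nabla v|^2=4$ for $|x|<\frac12$ and $0$ for $|x|>\frac12$, while $v^2=1$ for $|x|\ge\frac12$. Thus $\int v^2u_1^2\ge M_{\rm out}>0$, and Lemma~\ref{lem:gap} and \eqref{eq:conc} give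
\[
\Gamma(\Omega_\eta;\alpha)\le\frac{\int|\nabla v|^2u_1^2}{\int v^2u_1^2}\le\frac{4M_{\rm in}}{M_{\rm out}}\le\frac{4\rho}{\frac1{200}-\rho},
\]
which is Theorem~\ref{thm:main}.\qed

\section{All dimensions and all diameters: proof of Theorem~\ref{thm:strong}}

\subsection*{Products with small cubes}
Let $n\ge3$, $0<\eta\le\frac18$, $C=(0,\eta)^{n-3}$ and $\Omega_\eta^n=\Omega_\eta\times C$, with $\Omega_\eta^3=\Omega_\eta$. This is a convex polytope. It lies in $(-1,1)\times(0,\eta)^{n-1}$, and the points $(\pm1,0,\dots,0)$ are in its closure, so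
\[
2\le\operatorname{diam}\Omega_\eta^n\le\sqrt{4+(n-1)\eta^2}\le\sqrt{n+3}.
\]
We claim that, for every $\alpha>0$,
\begin{equation}\label{eq:product}
\Gamma(\Omega_\eta^n;\alpha)\le\Gamma(\Omega_\eta;\alpha).
\end{equation}
For $n=3$ there is nothing to prove. For $n\ge4$ let $\Phi>0$ be the first Robin eigenfunction of $C$, with eigenvalue $\nu$, and let $u_j$ be eigenfunctions of $\Omega_\eta$ for $\lambda_j$, $j=1,2$. Up to a null set, $\partial\Omega_\eta^n$ is the union of $\partial\Omega_\eta\times C$ and $\Omega_\eta\times\partial C$. For $\varphi\in C^\infty(\overline{\Omega_\eta^n})$ use Fubini's theorem and the weak equation of $u_j$ in the first variable and of $\Phi$ in the second: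
\[
Q_\alpha(u_j\Phi,\varphi)=\lambda_j\int_{\Omega^n_\eta}u_j\Phi\varphi+\nu\int_{\Omega^n_\eta}u_j\Phi\varphi .
\]
By density, $u_j\Phi$ is an eigenfunction of $\Omega_\eta^n$ with eigenvalue $\lambda_j+\nu$. As $u_1\Phi$ has one sign, it is not orthogonal to the first eigenfunction of $\Omega_\eta^n$; eigenfunctions for different eigenvalues are orthogonal, so $\lambda_1+\nu$ is the first eigenvalue. The eigenvalue $\lambda_2+\nu$ is larger, so the second eigenvalue is at most $\lambda_2+\nu$. This is \eqref{eq:product}.

\subsection*{Scaling}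
Replacing $u(x)$ by $u(x/t)$ shows that
\[
\lambda_j(t\Omega;\alpha)=t^{-2}\lambda_j(\Omega;t\alpha),\qquad t>0 .
\]
Given $\alpha$ and $D$, put $t_\eta=D/\operatorname{diam}\Omega_\eta^n\in[D/\sqrt{n+3},\,D/2]$. The polytope $t_\eta\Omega_\eta^n$ has diameter exactly $D$. The numbers $t_\eta\alpha$ stay in a compact subset of $(0,\infty)$, on which $\rho(\eta,\cdot)\to0$ uniformly as $\eta\to0$. So for all small $\eta$ Theorem~\ref{thm:main} applies with $t_\eta\alpha$ in place of $\alpha$, and with \eqref{eq:product}
\[
\Gamma(t_\eta\Omega_\eta^n;\alpha)\le t_\eta^{-2}\,\Gamma(\Omega_\eta;t_\eta\alpha)\le\frac{n+3}{D^2}\cdot\frac{4\rho(\eta,t_\eta\alpha)}{\frac1{200}-\rho(\eta,t_\eta\alpha)}\longrightarrow0\qquad(\eta\to0).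
\]
This proves the first assertion. For the second, let $\beta>0$ be the prescribed value of $\alpha d$. For any $c>0$ take $D=1$, $\alpha=\beta$ and $\kappa=c$: there is a convex polytope with $d=1$, $\alpha d=\beta$ and gap less than $c=c/d^2$, so $c$ is not admissible. Since the gap is positive, $c=0$ is admissible.\qed

\section{Where the inequality holds: proof of Theorem~\ref{thm:positive}}

\subsection{Intervals and boxes}
Let the interval be $(-L,L)$, $d=2L$, and put $t=\alpha L$. All eigenvalues are positive, and the even and odd parts of an eigenfunction, when nonzero, are again eigenfunctions with the same eigenvalue. So every eigenvalue is $a^2/L^2$ with eigenfunction $\cos(ax/L)$ and $a\tan a=t$, or $b^2/L^2$ with eigenfunction $\sin(bx/L)$ and $-b\cot b=t$, where $a,b>0$. As $t>0$, the first equation forces $a\in(j\pi,j\pi+\frac\pi2)$ and the second forces $b\in(j\pi+\frac\pi2,(j+1)\pi)$, for some integer $j\ge0$. On $(0,\frac\pi2)$ the function $a\tan a$ increases from $0$ to $\infty$, and on $(\frac\pi2,\pi)$ the function $-b\cot b$ increases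 from $0$ to $\infty$. Hence $\lambda_1=a^2/L^2$ and $\lambda_2=b^2/L^2$ with the unique solutions
\[
a\tan a=t,\quad a\in\big(0,\tfrac\pi2\big),\qquad\qquad -b\cot b=t,\quad b\in\big(\tfrac\pi2,\pi\big).
\]
We differentiate in $t$ and use $\tan a=t/a$, $\sec^2a=1+t^2/a^2$, $\cot b=-t/b$, $\csc^2b=1+t^2/b^2$:
\[
\frac{d(a^2)}{dt}=\frac{2a}{\tan a+a\sec^2a}=\frac{2a^2}{a^2+t^2+t},\qquad
\frac{d(b^2)}{dt}=\frac{2b}{-\cot b+b\csc^2b}=\frac{2b^2}{b^2+t^2+t}.
\]
These are the values at $\sigma=a^2$ and $\sigma=b^2$ of the function $2\sigma/(\sigma+t^2+t)$, which is strictly increasing in $\sigma>0$. As $b>a$, $\frac d{dt}(b^2-a^2)>0$. Moreover $(a,b)\to(0,\frac\pi2)$ as $t\to0$ and $(a,b)\to(\frac\pi2,\pi)$ as $t\to\infty$. So $b^2-a^2$ increases strictly from $\frac{\pi^2}4$ to $\frac{3\pi^2}4$, and neither value is attained. Dividing by $L^2=d^2/4$ gives the assertion for intervals.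

For a box with sides $\ell_1,\dots,\ell_n$, the products of the one-dimensional eigenfunctions form a complete orthogonal system of eigenfunctions, so the eigenvalues are the sums of one-dimensional ones. The smallest sum uses the first eigenvalue on each side; the next one replaces it by the second on one side. So the gap of the box is the minimum of the gaps of the intervals of lengths $\ell_i$, which exceeds $\min_i\pi^2/\ell_i^2\ge\pi^2/d^2$ because $\ell_i\le d$. This proves (a).\qed

\subsection{Log-concave first eigenfunctions}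
For $n=1$ the assertion is contained in (a), so let $n\ge2$. Let $u_1>0$ be log-concave and let $u_2$ be an eigenfunction for $\lambda_2$ with $\int_\Omega u_1u_2=0$. Both are smooth inside $\Omega$. The natural object is the quotient $w=u_2/u_1$: formally $\int u_1^2|\nabla w|^2=(\lambda_2-\lambda_1)\int u_1^2w^2$, and $w$ has mean zero for the log-concave weight $u_1^2$, so a weighted Payne--Weinberger inequality gives the claim. To make this precise we need only the inequality
\begin{equation}\label{eq:ground}
\int_\Omega u_1^2|\nabla w|^2\le(\lambda_2-\lambda_1)\int_\Omega u_2^2 .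
\end{equation}

\emph{Proof of \eqref{eq:ground}.} We divide by $u_1+\delta$ instead of $u_1$; then the test functions are in $H^1(\Omega)$, and no information on $u_1$ near $\partial\Omega$ is needed. Let $\psi\in C^\infty(\overline\Omega)$ and $\delta>0$. Then $\psi^2/(u_1+\delta)\in H^1(\Omega)$, with gradient $\frac{2\psi\nabla\psi}{u_1+\delta}-\frac{\psi^2\nabla u_1}{(u_1+\delta)^2}$. Therefore
\[
|\nabla\psi|^2-\nabla u_1\cdot\nabla\frac{\psi^2}{u_1+\delta}=\Big|\nabla\psi-\frac{\psi\nabla u_1}{u_1+\delta}\Big|^2 .
\]
Integrating and using the weak equation of $u_1$ with test function $\psi^2/(u_1+\delta)$,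
\[
\int_\Omega\Big|\nabla\psi-\frac{\psi\nabla u_1}{u_1+\delta}\Big|^2=\int_\Omega|\nabla\psi|^2-\lambda_1\int_\Omega\frac{u_1\psi^2}{u_1+\delta}+\alpha\int_{\partial\Omega}\frac{u_1\psi^2}{u_1+\delta}\le Q_\alpha(\psi)-\lambda_1\int_\Omega\frac{u_1\psi^2}{u_1+\delta},
\]
because $0\le u_1/(u_1+\delta)\le1$. Now let $\psi\to u_2$ in $H^1(\Omega)$, along a sequence for which $\psi$ and $\nabla\psi$ converge almost everywhere. The right side converges, and Fatou's lemma applies on the left. So the inequality between the two ends holds with $u_2$ in place of $\psi$. Finally let $\delta\to0$. The integrand on the left tends to $|\nabla u_2-u_2\nabla u_1/u_1|^2=u_1^2|\nabla w|^2$, and Fatou's lemma applies again; on the right dominated convergence gives $Q_\alpha(u_2)-\lambda_1\int u_2^2=(\lambda_2-\lambda_1)\int u_2^2$.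

\emph{Conclusion.} Translate so that $0\in\Omega$, and let $0<r<1$. The closure of the convex domain $r\Omega$, which has diameter $rd$, is contained in $\Omega$. There the function $w$ is smooth and the weight $u_1^2$ is smooth, positive and log-concave. The weighted Payne--Weinberger inequality for log-concave weights on bounded convex domains \cite[case $p=2$]{FNT} says that the $u_1^2$-weighted Dirichlet integral of a function is at least $\pi^2/(rd)^2$ times the $u_1^2$-weighted integral of its squared deviation from its weighted mean. Since $u_1^2w^2=u_2^2$ and $u_1^2w=u_1u_2$, this gives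
\[
\int_{r\Omega}u_1^2|\nabla w|^2\ge\frac{\pi^2}{r^2d^2}\bigg(\int_{r\Omega}u_2^2-\frac{\big(\int_{r\Omega}u_1u_2\big)^2}{\int_{r\Omega}u_1^2}\bigg).
\]
As $r\to1$ the integral $\int_{r\Omega}u_1u_2$ tends to $\int_\Omega u_1u_2=0$. Together with \eqref{eq:ground} we obtain
\[
(\lambda_2-\lambda_1)\int_\Omega u_2^2\ge\frac{\pi^2}{d^2}\int_\Omega u_2^2,
\]
which is (b).\qed

\begin{remark}
By (b), a convex domain with $\Gamma(\Omega;\alpha)<\pi^2/d^2$ has a first Robin eigenfunction that is not log-concave. For the domain of Corollary~\ref{cor:explicit} this can also be seen directly. On each line parallel to the $x$-axis that meets $\Omega_\eta$, the intersection is an interval $|x|<c$ with $c\le1$, and $u_1$ is even there. If $u_1>0$ were log-concave, $u_1^2$ would be nonincreasing in $|x|$, so its integral over $|x|<\min(\frac12,c)$ would be at least that over $\frac12\le|x|<c$. Integrating over all lines would give $M_{\rm in}\ge M_{\rm out}$, whereas \eqref{eq:conc} gives $M_{\rm in}<M_{\rm out}$, because $\rho<\frac1{400}$.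
\end{remark}

\begin{thebibliography}{9}

\bibitem{FNT}
Ferone, Nitsch, Trombetti,
\emph{A remark on optimal weighted Poincar\'e inequalities for convex domains},
Rend. Lincei Mat. Appl. \textbf{23} (2012).

\bibitem{SG}
\emph{Spectral Gaps and Rates to Equilibrium for Diffusions in Convex Domains},
\texttt{https://projecteuclid.org/download/pdf\_1/euclid.mmj/1029005394}.

\end{thebibliography}

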